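\title{Embeddings of affine W-algebras of type $A$ and reduction by stages}

\begin{abstract}
Let $f_2\in\mathfrak{sl}_n$ be nilpotent of Jordan type $(a_1,\dots,a_r)$, let $1\le s<r$ and $p=a_{s+1}+\dots+a_r\ge2$, and let $f_0\in\mathfrak{sl}_p$ be nilpotent of type $(a_{s+1},\dots,a_r)$. We prove that for every level $k\in\mathbf C$ the universal W-algebra $\mathcal W^\ell(\mathfrak{sl}_p,f_0)$ with $\ell=k+\sum_{i\le s}(a_i-1)$ embeds in $\mathcal W^k(\mathfrak{sl}_n,f_2)$. We also show that $\mathcal W^k(\mathfrak{sl}_n,f_2)$ is the BRST reduction with respect to $f_0$ of the W-algebra of type $(a_1,\dots,a_s,1^p)$, and that the embedding extends to a commuting Heisenberg field. The method is to present $\mathcal W^k(\mathfrak{sl}_n,f_2)$ as the reduction by a nonstandard nilpotent subalgebra $\mathfrak m_1\rtimes\mathfrak m_0$, for which the embedding exists at the level of complexes.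
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathfrak g$ be a simple Lie algebra over $\mathbf C$, let $k\in\mathbf C$, and let $f\in\mathfrak g$ be nilpotent. The universal affine W-algebra $\mathcal W^k(\mathfrak g,f)$ is obtained from the universal affine vertex algebra $\mathcal V^k(\mathfrak g)$ by quantum Hamiltonian (BRST) reduction: one takes a nilpotent subalgebra attached to $f$, imposes on its currents $u$ the constraints $u=-(f|u)$, and passes to cohomology. The definition is recalled in Section~\ref{sec:brst}. For $f=0$ there are no constraints and $\mathcal W^k(\mathfrak g,0)=\mathcal V^k(\mathfrak g)$. Levels for $\mathfrak{sl}_m$ are taken with respect to the form $(a|b)=\operatorname{tr}(ab)$, and nilpotent orbits of $\mathfrak{sl}_m$ are labeled by their Jordan types.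

Fix $k\in\mathbf C$, a partition $a_1\ge\dots\ge a_r\ge1$ of $n$, and an integer $s$ with $1\le s<r$. Put
\[
p=a_{s+1}+\dots+a_r,\qquad N=\sum_{i=1}^s(a_i-1),\qquad \ell=k+N,
\]
and assume $p\ge2$. We consider three nilpotent elements: $f_2\in\mathfrak{sl}_n$ of type $(a_1,\dots,a_r)$, $f_1\in\mathfrak{sl}_n$ of type $(a_1,\dots,a_s,1^p)$, and $f_0\in\mathfrak{sl}_p$ of type $(a_{s+1},\dots,a_r)$. The centralizer of an $\mathfrak{sl}_2$-triple through $f_1$ contains a copy of $\mathfrak{sl}_p$, which acts on the last $p$ Jordan blocks of size $1$. By Kac--Roan--Wakimoto the corresponding fields give an embedding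
\begin{equation}\label{eq:krw}
\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_1).
\end{equation}
The following conjecture is posed in \cite{RBS}: \emph{there is a vertex algebra embedding}
\begin{equation}\label{eq:conj}
\mathcal W^\ell(\mathfrak{sl}_p,f_0)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2).
\end{equation}

Three observations make this plausible. First, for $f_0=0$ we have $f_2=f_1$, and \eqref{eq:conj} is \eqref{eq:krw}. Second, place $f_0$ in the copy of $\mathfrak{sl}_p$ that commutes with $f_1$; then $f_1+f_0$ has the type of $f_2$, and the centralizer of $f_0$ in $\mathfrak{sl}_p$ lies in the centralizer of $f_2$ in $\mathfrak{sl}_n$. Since a W-algebra has the size of the symmetric algebra on the modes of the centralizer (Remark~\ref{rem:size}), there is room for \eqref{eq:conj}. Third, because $f_2=f_1+f_0$, one expects that the constraints for $f_2$ can be imposed in two stages, first those for $f_1$ and then those for $f_0$ on the currents of $\mathfrak{sl}_p$; applying the second stage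 to both sides of \eqref{eq:krw} would produce a map as in \eqref{eq:conj}. One special case is known, by Allegra: for $f_0$ of type $(2,2)$ and $f_2$ of type $(3,2,2)$ there is an embedding $\mathcal W^{-4+4/3}(\mathfrak{sl}_4,f_0)\hookrightarrow\mathcal W^{-7+7/3}(\mathfrak{sl}_7,f_2)$. Here $s=1$, $N=2$, and indeed $-7+\frac73+2=-4+\frac43$.

We prove the conjecture at every level, the critical levels included.

\begin{theorem}\label{thm:A}
In the setting above, for every $k\in\mathbf C$ there is an injective vertex algebra homomorphism $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2)$.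
\end{theorem}

The second theorem shows that the two-stage picture is correct. In it, $\hat x$ is the current $x\in\mathfrak{sl}_p$ corrected by a term bilinear in ghosts, see \eqref{eq:xhat}, and $H^\bullet_{f_0}$ is the BRST reduction with respect to $f_0$ defined in Section~\ref{sec:stages}.

\begin{theorem}\label{thm:B}
For every $k\in\mathbf C$ the following hold.
\begin{enumerate}
\item[(1)] There is an embedding $\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_1)$, $x\mapsto[\hat x]$, for which $H^0_{f_0}(\mathcal W^k(\mathfrak{sl}_n,f_1))\cong\mathcal W^k(\mathfrak{sl}_n,f_2)$ as vertex algebras and $H^j_{f_0}(\mathcal W^k(\mathfrak{sl}_n,f_1))=0$ for $j\ne0$. Under this isomorphism, the map of Theorem~\ref{thm:A} is $H^0_{f_0}$ of the embedding.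
\item[(2)] The map of Theorem~\ref{thm:A} extends to an embedding $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\otimes\pi_\kappa\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2)$, where $\pi_\kappa$ is freely generated by one even field $z$ with $[z_\lambda z]=\kappa\lambda$ and $\kappa=\frac{p(n-p)}{n}k+p\sum_{i\le s}(a_i-1)$.
\end{enumerate}
\end{theorem}

The embedding in part (1) is constructed here; the proofs do not use \eqref{eq:krw}.

There are two difficulties. The complexes that define the two sides of \eqref{eq:conj} come from the Dynkin gradings of $f_0$ and $f_2$, and there is no evident map between them. And even when one complex embeds in another, the induced map on cohomology need not be injective. We resolve the first difficulty by changing the complex. A lemma that exchanges one isotropic set of constraints for another (Section~\ref{sec:swap}), applied repeatedly, presents $\mathcal W^k(\mathfrak{sl}_n,f_2)$ as the reduction by a subalgebra $\mathfrak m=\mathfrak m_1\rtimes\mathfrak m_0$, where $\mathfrak m_1$ computes the W-algebra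 of $f_1$ and is normalized by $\mathfrak{sl}_p$, while $\mathfrak m_0\subset\mathfrak{sl}_p$ computes the W-algebra of $f_0$ (Section~\ref{sec:slide}). We resolve the second difficulty by dividing each complex by an acyclic subcomplex that contains all elements of negative charge (Section~\ref{sec:filt}); in the quotient there are no coboundaries in charge $0$. Section~\ref{sec:embed} proves Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(2). Sections~\ref{sec:vanish} and~\ref{sec:stages} prove Theorem~\ref{thm:B}(1). The case of type $(2,2)$ is worked out by hand in Section~\ref{sec:example}.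

\section{BRST complexes}\label{sec:brst}

\subsection{Vertex algebras}
A vertex (super)algebra has a vacuum $|0\rangle$, a translation operator $\partial$, and products $a_{(n)}b$, $n\in\mathbf Z$. We write $[a_\lambda b]=\sum_{j\ge0}\frac{\lambda^j}{j!}a_{(j)}b$, and $ab=a_{(-1)}b$ for the normally ordered product; iterated products are nested from the right. The parity of $a$ is $|a|$, and brackets of operators are supercommutators. We use the following standard facts.
\begin{enumerate}
\item[(V1)] Skew-symmetry: $[b_\lambda a]=-(-1)^{|a||b|}[a_{-\lambda-\partial}b]$. In particular, if $b_{(m)}a=0$ for all $m\ge0$, then $a_{(0)}b=0$.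
\item[(V2)] Commutator formula: $[a_{(m)},b_{(n)}]=\sum_{j\ge0}\binom mj(a_{(j)}b)_{(m+n-j)}$. In particular $[a_{(0)},b_{(n)}]=(a_{(0)}b)_{(n)}$, so $a_{(0)}$ is a derivation of all products; it commutes with $\partial$ and kills $|0\rangle$.
\item[(V3)] Wick formula: $[a_\lambda bc]=[a_\lambda b]c+(-1)^{|a||b|}b[a_\lambda c]+\int_0^\lambda[[a_\lambda b]_\mu c]\,d\mu$.
\item[(V4)] Modes: $(ab)_{(n)}=\sum_{j\le-1}a_{(j)}b_{(n-1-j)}+(-1)^{|a||b|}\sum_{j\ge0}b_{(n-1-j)}a_{(j)}$, $(\partial a)_{(n)}=-na_{(n-1)}$, and $|0\rangle_{(n)}=\delta_{n,-1}$.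
\end{enumerate}
Our complexes are tensor products of affine and free field algebras. Each is freely generated by a finite-dimensional space of generators whose $\lambda$-brackets are sums of generators and scalars. For a generator $g$ we call $g_{(-m)}$, $m\ge1$, a \emph{creation mode} and $g_{(m)}$, $m\ge0$, an \emph{annihilation mode}; annihilation modes kill $|0\rangle$.
\begin{enumerate}
\item[(V5)] The ordered monomials in creation modes of a basis of generators (odd modes not repeated), applied to $|0\rangle$, form a basis. A parity-preserving linear map from the generators to a vertex algebra that respects the $\lambda$-brackets extends uniquely to a homomorphism. A derivation that commutes with $\partial$ and kills the generators is zero.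
\end{enumerate}

\subsection{Homological facts}
Besides the K\"unneth formula for complexes of vector spaces we use two facts. Write $S(U)$ for the free supercommutative algebra on a superspace $U$.
\begin{enumerate}
\item[(H1)] (Koszul complexes.) Let $\delta$ be an odd differential on $U$, extended to $S(U)$ as a derivation. Then $H(S^qU)\cong S^q(H(U))$ for all $q$. Indeed, split $U=H\oplus U'$ with $\delta H=0$ and $U'$ acyclic; a contracting homotopy $h$ of $U'$, extended as a derivation, satisfies $[\delta,h]=q$ on $S^qU'$.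
\item[(H2)] If a complex has an exhaustive increasing filtration by subcomplexes that is bounded below, and $H^j$ of every graded piece vanishes, then $H^j$ of the complex and of every step of the filtration vanishes. This follows by induction from the long exact sequences.
\end{enumerate}

\subsection{The complex of a subalgebra with a character}
Let $\mathfrak a$ be a finite-dimensional Lie algebra with an invariant symmetric bilinear form $B$, and let $V(\mathfrak a)$ be the universal affine vertex algebra, generated by $\mathfrak a$ with $[a_\lambda b]=[a,b]+\lambda B(a,b)$. For $\mathfrak a=\mathfrak{sl}_m$ and $B=k(\cdot|\cdot)$ this is $\mathcal V^k(\mathfrak{sl}_m)$. Let $\mathfrak q\subset\mathfrak a$ be a subalgebra with basis $u_i$ and dual basis $u^i$. The ghost algebra $F(\mathfrak q)$ is generated by odd fields $\varphi_u$ ($u\in\mathfrak q$, charge $-1$) and $\varphi^*_\xi$ ($\xi\in\mathfrak q^*$, charge $+1$), linear in $u$ and $\xi$, with $[\varphi_u{}_\lambda\varphi^*_\xi]=[\varphi^*_\xi{}_\lambda\varphi_u]=\xi(u)$ and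 all other brackets zero. Put $\varphi_i^*=\varphi^*_{u^i}$. The fields $\varphi^*_\xi$ generate a subalgebra in which the normally ordered product is associative and supercommutative.

If $v\in\mathfrak a$ normalizes $\mathfrak q$, put
\[
\rho_{\mathfrak q}(v)=\sum_i\varphi_{[v,u_i]}\varphi_i^*,\qquad (v\cdot\xi)(u)=-\xi([v,u])\quad(\xi\in\mathfrak q^*).
\]
Write $\rho=\rho_{\mathfrak q}$. The Wick formula gives $[\varphi_u{}_\lambda\rho(v)]=-\varphi_{[v,u]}$ and $[\varphi^*_\xi{}_\lambda\rho(v)]=\sum_i\xi([v,u_i])\varphi^*_i$. By (V1), and by one more use of (V3) for the last formula,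
\begin{equation}\label{eq:rho}
\begin{gathered}
[\rho(v)_\lambda\varphi_u]=\varphi_{[v,u]},\qquad[\rho(v)_\lambda\varphi^*_\xi]=\varphi^*_{v\cdot\xi},\\
[\rho(v)_\lambda\rho(w)]=\rho([v,w])+\lambda\operatorname{tr}_{\mathfrak q}(\operatorname{ad}v\operatorname{ad}w).
\end{gathered}
\end{equation}
The trace is the integral term $\sum_i\int_0^\lambda[\varphi_{[v,[w,u_i]]}{}_\mu\varphi_i^*]\,d\mu$. Thus $\hat v=v+\rho_{\mathfrak q}(v)\in V(\mathfrak a)\otimes F(\mathfrak q)$ is a current that acts on the ghosts as well, with a shifted level: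
\begin{equation}\label{eq:hat}
[\hat v_\lambda\hat w]=\widehat{[v,w]}+\lambda\bigl(B(v,w)+\operatorname{tr}_{\mathfrak q}(\operatorname{ad}v\operatorname{ad}w)\bigr).
\end{equation}
The subalgebra with respect to which the hat is taken will be specified each time. Let
\[
d_{\mathfrak q}=\sum_iu_i\varphi_i^*+\tfrac12\sum_{i,j}\varphi_{[u_i,u_j]}\varphi_j^*\varphi_i^*\in V(\mathfrak a)\otimes F(\mathfrak q),\qquad D_0=(d_{\mathfrak q})_{(0)}.
\]
For $u\in\mathfrak q$, $\xi\in\mathfrak q^*$, $v\in\mathfrak a$, the Wick formula gives $[\varphi_u{}_\lambda d_{\mathfrak q}]=u+\rho(u)$, $[\varphi^*_\xi{}_\lambda d_{\mathfrak q}]=\frac12\sum\xi([u_i,u_j])\varphi_j^*\varphi_i^*$ and $[v_\lambda d_{\mathfrak q}]=\sum_i([v,u_i]+\lambda B(v,u_i))\varphi_i^*$. By (V1),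
\begin{equation}\label{eq:D0}
\begin{gathered}
D_0\varphi_u=u+\rho_{\mathfrak q}(u),\qquad D_0\varphi^*_\xi=\tfrac12\sum_{i,j}\xi([u_i,u_j])\varphi_j^*\varphi_i^*,\\
D_0v=\sum_i[u_i,v]\varphi_i^*+\sum_iB(v,u_i)\,\partial\varphi_i^*.
\end{gathered}
\end{equation}

The next lemma says when a corrected current is killed by $D_0$. It will give both $D_0^2=0$ and the chain map of Section~\ref{sec:embed}.

\begin{lemma}\label{lem:hat}
Let $v\in\mathfrak a$ normalize $\mathfrak q$, and let $\hat v=v+\rho_{\mathfrak q}(v)$. Then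
\[
[\hat v_\lambda d_{\mathfrak q}]=\lambda\sum_i\bigl(B(v,u_i)+\operatorname{tr}_{\mathfrak q}(\operatorname{ad}v\operatorname{ad}u_i)\bigr)\varphi_i^*.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:rho}, the derivation $\hat v_{(0)}$ acts on the generators $a\in\mathfrak a$, $\varphi_u$, $\varphi^*_\xi$ by the natural action of $v$ on $\mathfrak a$, $\mathfrak q$, $\mathfrak q^*$. The tensors $\sum u_i\otimes u^i$ and $\sum[u_i,u_j]\otimes u^j\otimes u^i$ are $v$-invariant, the second because $\operatorname{ad}v$ is a derivation of $\mathfrak q$. Hence $\hat v_{(0)}d_{\mathfrak q}=0$, and it remains to collect the terms with $\lambda$. In $[\hat v_\lambda u_i\varphi_i^*]$ the only one is $\lambda B(v,u_i)\varphi^*_i$. In $[\hat v_\lambda\varphi_{[u_i,u_j]}\varphi_j^*\varphi_i^*]$ the only one is the integral term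
\[
\int_0^\lambda[\varphi_{[v,[u_i,u_j]]}{}_\mu\,\varphi_j^*\varphi_i^*]\,d\mu=\lambda\bigl(u^j([v,[u_i,u_j]])\varphi_i^*-u^i([v,[u_i,u_j]])\varphi_j^*\bigr).
\]
Summed over $i,j$, each of the two terms gives $\lambda\sum_i\operatorname{tr}_{\mathfrak q}(\operatorname{ad}v\operatorname{ad}u_i)\varphi^*_i$, and the factor $\frac12$ in $d_{\mathfrak q}$ gives the claim.
\end{proof}

We call $\mathfrak q$ \emph{admissible} (for $B$) if $B(u,v)+\operatorname{tr}_{\mathfrak q}(\operatorname{ad}u\operatorname{ad}v)=0$ for all $u,v\in\mathfrak q$. In $\mathfrak{sl}_m$ with $B=k(\cdot|\cdot)$, every subalgebra $\mathfrak q$ of nilpotent matrices is admissible: by Engel's theorem $\mathfrak q$ acts by strictly triangular matrices both on $\mathbf C^m$ and on itself, so both traces vanish.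

\begin{lemma}\label{lem:square}
If $\mathfrak q$ is admissible, then $D_0^2=0$.
\end{lemma}

\begin{proof}
The operator $D_0^2=\frac12[D_0,D_0]$ is a derivation that commutes with $\partial$, so by (V5) we test it on generators. For $u\in\mathfrak q$, Lemma~\ref{lem:hat} and admissibility give $[\hat u_\lambda d_{\mathfrak q}]=0$, so $D_0^2\varphi_u=D_0\hat u=0$ by (V1). Applying the second formula of \eqref{eq:D0} twice gives
\[
D_0^2\varphi^*_\xi=-\tfrac12\sum_{i,j,l}\xi([[u_i,u_j],u_l])\varphi^*_l\varphi^*_j\varphi^*_i,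
\]
which vanishes by the Jacobi identity, since $\varphi^*_l\varphi^*_j\varphi^*_i$ is invariant under cyclic permutations of the factors. For $v\in\mathfrak a$, the part of $D_0^2v$ without $B$ is
\[
\tfrac12\sum_{i,j}\bigl([u_j,[u_i,v]]-[u_i,[u_j,v]]+[[u_i,u_j],v]\bigr)\varphi_j^*\varphi_i^*=0 .
\]
The part with $B$ is $\sum B([u_i,v],u_j)(\partial\varphi_j^*)\varphi_i^*+\frac12\sum B(v,[u_i,u_j])\,\partial(\varphi_j^*\varphi_i^*)$. The second sum equals $\sum B(v,[u_i,u_j])(\partial\varphi_j^*)\varphi_i^*$, and $B([u_i,v],u_j)=-B(v,[u_i,u_j])$, so the total is $0$.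
\end{proof}

For admissible $\mathfrak q$ and any odd field $\theta$, possibly in a tensor product of $V(\mathfrak a)\otimes F(\mathfrak q)$ with a further factor, (V2) gives
\begin{equation}\label{eq:MC}
\bigl((d_{\mathfrak q}+\theta)_{(0)}\bigr)^2=\bigl(D_0\theta+\tfrac12\theta_{(0)}\theta\bigr)_{(0)}.
\end{equation}
Let $\psi\in\mathfrak q^*$ be a character, that is, $\psi([\mathfrak q,\mathfrak q])=0$. Then $D_0\varphi^*_\psi=0$ by \eqref{eq:D0}, so $D=(d_{\mathfrak q}+\varphi^*_\psi)_{(0)}$ squares to zero. We denote the complex $(V(\mathfrak a)\otimes F(\mathfrak q),D)$, graded by charge, by $C(\mathfrak q,\psi)$, and its cohomology, which is a vertex algebra, by $H^\bullet(\mathfrak q,\psi)$. The term $\varphi^*_\psi$ changes \eqref{eq:D0} only in the first formula: $D\varphi_u=u+\rho_{\mathfrak q}(u)+\psi(u)$. This is the sense in which the complex imposes the constraints $u=-\psi(u)$.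

We use twice the behavior of $d_{\mathfrak q}$ for a semidirect product. Let $\mathfrak q=\mathfrak q_1\oplus\mathfrak q_0$ with $\mathfrak q_1$ an ideal and $\mathfrak q_0$ a subalgebra. Extending functionals by zero, we have $F(\mathfrak q)=F(\mathfrak q_1)\otimes F(\mathfrak q_0)$. If $u_a$ is a basis of $\mathfrak q_0$, then
\begin{equation}\label{eq:split}
d_{\mathfrak q}=d_{\mathfrak q_1}+\sum_a\bigl(u_a+\rho_{\mathfrak q_1}(u_a)\bigr)\varphi_a^*+\tfrac12\sum_{a,a'}\varphi_{[u_a,u_{a'}]}\varphi^*_{a'}\varphi^*_a.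
\end{equation}
Indeed, with $w_b$ a basis of $\mathfrak q_1$, the two mixed cubic sums in $d_{\mathfrak q}$ are equal and add up to $\sum_{a,b}\varphi_{[u_a,w_b]}\varphi_b^*\varphi_a^*$. Since $[u_a,w_b]\in\mathfrak q_1$, each term is $(\varphi_{[u_a,w_b]}\varphi^*_b)\otimes\varphi^*_a$, and the sum over $b$ is $\rho_{\mathfrak q_1}(u_a)\varphi_a^*$.

\subsection{The W-algebra}
Let $\mathfrak g=\mathfrak{sl}_n$ and let $(e,h,f)$ be an $\mathfrak{sl}_2$-triple (zero if $f=0$). The Dynkin grading $\mathfrak g=\bigoplus_{j\in\frac12\mathbf Z}\mathfrak g_j$ is given by the eigenvalues of $\frac12\operatorname{ad}h$, so $f\in\mathfrak g_{-1}$. Let $\mathfrak n=\mathfrak g_{>0}$ and $\chi=(f|\cdot)$. If $\mathfrak g_{1/2}\ne0$, then $\chi$ is not a character of $\mathfrak n$, and one compensates with further fields. Let $\Phi(\mathfrak g_{1/2})$ be generated by even fields $\Phi_v$, $v\in\mathfrak g_{1/2}$, of charge $0$, with $[\Phi_v{}_\lambda\Phi_w]=\chi([v,w])$. The Kac--Roan--Wakimoto (KRW) complex is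
\[
\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)\otimes\Phi(\mathfrak g_{1/2}),\qquad\Bigl(d_{\mathfrak n}+\varphi^*_\chi+\sum_v\Phi_v\varphi_v^*\Bigr)_{(0)},
\]
where $v$ runs over the part in $\mathfrak g_{1/2}$ of a homogeneous basis of $\mathfrak n$. The differential squares to zero by Lemma~\ref{lem:swap} below, and $\mathcal W^k(\mathfrak g,f)$ is its $H^0$. The Jordan type of $f$ determines the $\mathfrak{sl}_2$-module $\mathbf C^n$, so up to isomorphism $\mathcal W^k(\mathfrak g,f)$ depends only on the partition.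

\section{The case of type $(2,2)$}\label{sec:example}

The smallest case with $f_0\neq0$ is $n=4$, type $(2,2)$, $s=1$, $p=2$, $\ell=k+1$. Let $e_{ij}$ be the matrix units, and take $f_1=e_{21}$, $f_0=e_{43}$, $f_2=f_1+f_0$. The copy of $\mathfrak{sl}_2$ has basis $e_{34}$, $e_{43}$, $h_0=e_{33}-e_{44}$. Write $\varphi_{ij},\varphi^*_{ij}$ for the ghosts of $e_{ij}$. The algebra $\mathcal W^\ell(\mathfrak{sl}_2,f_0)$ is $H^0$ of $C_0=\mathcal V^\ell(\mathfrak{sl}_2)\otimes F(\mathbf Ce_{34})$ with differential $((e_{34}+1)\varphi^*_{34})_{(0)}$.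

The Dynkin grading of $f_2$ is given by $\frac12\operatorname{diag}(1,-1,1,-1)$. It is integral, $\mathfrak n=\operatorname{span}(e_{12},e_{14},e_{32},e_{34})$ is abelian, and the KRW differential is the zero mode of
\[
\bigl[(e_{12}+1)\varphi^*_{12}+e_{14}\varphi^*_{14}+e_{32}\varphi^*_{32}\bigr]+(e_{34}+1)\varphi^*_{34}.
\]
The last term looks like the differential of $C_0$. To obtain a chain map we would like a copy of $\mathcal V^{k+1}(\mathfrak{sl}_2)$ that is killed by the zero mode of the bracket. By \eqref{eq:D0} this zero mode sends $e_{43}$ to $e_{13}\varphi^*_{14}-e_{42}\varphi^*_{32}$. A ghost correction $\varphi_u\varphi^*$ contributes a term $u\varphi^*$ with $u\in\mathfrak n$, and neither $e_{13}$ nor $e_{42}$ lies in $\mathfrak n$. The obstruction is that $\mathfrak{sl}_2$ does not normalize $\operatorname{span}(e_{12},e_{14},e_{32})$.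

Both bad terms are cured if the constraint $e_{14}$ is replaced by the constraint $e_{42}$. Let
\[
\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0,\qquad\mathfrak m_1=\operatorname{span}(e_{12},e_{32},e_{42}),\qquad\mathfrak m_0=\mathbf Ce_{34}.
\]
Now $\mathfrak m_1$ is abelian, and as an $\mathfrak{sl}_2$-module it is a trivial module plus one copy of $\mathbf C^2$. The only nonzero bracket in $\mathfrak m$ is $[e_{34},e_{42}]=e_{32}$, and
\[
d_{\mathfrak m}+\varphi^*_\chi=\bigl[(e_{12}+1)\varphi^*_{12}+e_{32}\varphi^*_{32}+e_{42}\varphi^*_{42}\bigr]+(e_{34}+\varphi_{32}\varphi^*_{42}+1)\varphi^*_{34}.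
\]
The currents corrected by $\rho_{\mathfrak m_1}$ are
\[
\hat e_{34}=e_{34}+\varphi_{32}\varphi^*_{42},\qquad\hat e_{43}=e_{43}+\varphi_{42}\varphi^*_{32},\qquad\hat h_0=h_0+\varphi_{32}\varphi^*_{32}-\varphi_{42}\varphi^*_{42}.
\]
Since $\operatorname{tr}_{\mathfrak m_1}(\operatorname{ad}e_{34}\operatorname{ad}e_{43})=1$, they have level $k+1$ by \eqref{eq:hat}. Let $D_1$ be the zero mode of the bracket. Then $D_1\varphi_{32}=e_{32}$, $D_1\varphi_{42}=e_{42}$, $D_1$ kills every $\varphi^*_{ij}$, and
\[
D_1e_{34}=-e_{32}\varphi^*_{42},\qquad D_1e_{43}=-e_{42}\varphi^*_{32},\qquad D_1h_0=-e_{32}\varphi^*_{32}+e_{42}\varphi^*_{42}.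
\]
Hence $D_1$ kills all three corrected currents. The remaining term of the differential is $(\hat e_{34}+1)\varphi^*_{34}$, so $x\mapsto\hat x$ defines a chain map $C_0\to C(\mathfrak m,\chi)$.

Why may $e_{14}$ be exchanged for $e_{42}$? Put $\mathfrak r=\operatorname{span}(e_{12},e_{32},e_{34})$, $X=\mathbf Ce_{42}$, $Y=\mathbf Ce_{14}$. In the subalgebra $\mathfrak r\oplus X\oplus Y$ the nonzero brackets are $[e_{34},e_{42}]=e_{32}$ and $[e_{42},e_{14}]=-e_{12}$. On the constraint surface $e_{12}=-1$ the currents $e_{42}$ and $e_{14}$ are therefore canonically conjugate, and Lemma~\ref{lem:swap} shows that constraining either one gives the same cohomology: $H^\bullet(\mathfrak n,\chi)\cong H^\bullet(\mathfrak m,\chi)$. Finally, the chain map is injective on $H^0$ for the following reason, made precise in Sections~\ref{sec:filt} and~\ref{sec:embed}. Modulo the ghosts $\varphi_u$ and the constraints $D\varphi_u$, the complex $C_0$ has a basis of monomials in the modes of $h_0$, $e_{43}$, $\varphi^*_{34}$, and these stay independent in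 $C(\mathfrak m,\chi)$ because $h_0$ and $e_{43}$ are independent modulo $\mathfrak m$.

\section{Exchanging isotropic constraints}\label{sec:swap}

From now on $\mathfrak g=\mathfrak{sl}_n$ with $B=k(\cdot|\cdot)$. Suppose that a functional $\chi$ fails to be a character of $\mathfrak n$ only through a perfect pairing between two abelian subspaces $X$ and $Y$. One can then either add fields $\Phi$, as in the KRW complex, or discard $X$ or $Y$. All three choices agree.

\begin{lemma}\label{lem:swap}
Let $\mathfrak n\subset\mathfrak g$ be a subalgebra of nilpotent matrices with a vector space decomposition $\mathfrak n=\mathfrak r\oplus X\oplus Y$, and let $\chi\in\mathfrak n^*$ vanish on $X\oplus Y$. Suppose that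
\begin{enumerate}
\item[(i)] $[\mathfrak n,\mathfrak n]\subset\mathfrak r$;
\item[(ii)] $\chi([\mathfrak r,\mathfrak n])=0$;
\item[(iii)] $[X,X]=[Y,Y]=0$;
\item[(iv)] the pairing $X\times Y\to\mathbf C$, $(x,y)\mapsto\chi([x,y])$, is perfect.
\end{enumerate}
Let $C_{\mathrm{ne}}=\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)\otimes\Phi(X\oplus Y)$ with $[\Phi_v{}_\lambda\Phi_w]=\chi([v,w])$, and let $D_{\mathrm{ne}}=(d_{\mathfrak n}+\theta)_{(0)}$, where $\theta=\varphi^*_\chi+\sum_v\Phi_v\varphi_v^*$, the sum runs over a basis of $X\oplus Y$, and the dual functionals $v^*$ vanish on $\mathfrak r$. Then $D_{\mathrm{ne}}^2=0$, the subspaces $\mathfrak r\oplus X$ and $\mathfrak r\oplus Y$ are subalgebras on which $\chi$ is a character, and as vertex algebras graded by charge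
\[
H^\bullet(\mathfrak r\oplus X,\chi)\cong H^\bullet(C_{\mathrm{ne}},D_{\mathrm{ne}})\cong H^\bullet(\mathfrak r\oplus Y,\chi).
\]
\end{lemma}

\begin{proof}
Let $D_0=(d_{\mathfrak n})_{(0)}$, and let $v,w$ run over the basis of $X\oplus Y$. By (i) and \eqref{eq:D0}, $D_0\varphi_v^*=0$. By (ii), $D_0\theta=D_0\varphi^*_\chi=\frac12\sum\chi([v,w])\varphi_w^*\varphi_v^*$. By (V1) and (V3), $[\Phi_v\varphi^*_v{}_\lambda\Phi_w\varphi_w^*]=\chi([v,w])\varphi^*_v\varphi^*_w$, so $\frac12\theta_{(0)}\theta=\frac12\sum\chi([v,w])\varphi_v^*\varphi_w^*$. The two expressions cancel, and $D_{\mathrm{ne}}^2=0$ by \eqref{eq:MC}.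

The hypotheses are symmetric in $X$ and $Y$, so we treat $\mathfrak m=\mathfrak r\oplus X$ only. It is an ideal of $\mathfrak n$ by (i), and $\chi$ is a character of $\mathfrak m$ by (ii) and (iii). By (iv) there are bases $x_i$ of $X$ and $y_i$ of $Y$ with $\chi([x_i,y_j])=\delta_{ij}$, so that $[\Phi_{x_i}{}_\lambda\Phi_{y_j}]=\delta_{ij}$, while the $\Phi_{x_i}$ commute among themselves, as do the $\Phi_{y_i}$. Put $\hat y=y+\rho_{\mathfrak n}(y)$ for $y\in Y$. Since $[Y,Y]=0$, we have $\rho_{\mathfrak n}(y)=\rho_{\mathfrak m}(y)$, and $[\hat y_i{}_\lambda\hat y_j]=0$ by \eqref{eq:hat} and admissibility.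

\emph{The automorphism.} We want to split off from $C_{\mathrm{ne}}$ a contractible factor generated by the $\Phi$'s and the ghosts of $Y$. We have $D_{\mathrm{ne}}\varphi_{y_i}=\hat y_i+\Phi_{y_i}$, and we would like $\Phi_{y_i}$ alone on the right. So we look for an automorphism with $\Phi_{y_i}\mapsto\Phi_{y_i}-\hat y_i$ that commutes with $D_0$. As $\Phi_{x_i}$ is conjugate to $\Phi_{y_i}$, the natural generator is
\[
j=\sum_i\Phi_{x_i}\hat y_i=D_0\Bigl(\sum_i\Phi_{x_i}\varphi_{y_i}\Bigr),\qquad Q=j_{(0)}.
\]
The operator $Q$ is an even derivation of charge $0$, and $[D_0,Q]=(D_0j)_{(0)}=0$ because $j$ is $D_0$-exact. By (V4), $Q=\sum_i\sum_{m\in\mathbf Z}(\Phi_{x_i})_{(-m-1)}(\hat y_i)_{(m)}$. Hence for $a\in\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)$ we have $Qa=\sum_i\sum_{m\ge0}\frac1{m!}(\partial^m\Phi_{x_i})\,(\hat y_i)_{(m)}a$, and for $u\in\mathfrak g$, $v\in\mathfrak n$, $\xi\in\mathfrak n^*$,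
\begin{gather*}
Qu=\sum_i\Phi_{x_i}[y_i,u]+k\sum_i(y_i|u)\,\partial\Phi_{x_i},\qquad Q\varphi_v=\sum_i\Phi_{x_i}\varphi_{[y_i,v]},\qquad Q\varphi_\xi^*=\sum_i\Phi_{x_i}\varphi^*_{y_i\cdot\xi},\\
Q\Phi_{x_j}=0,\qquad Q\Phi_{y_j}=\hat y_j,\qquad Q\hat y_j=0.
\end{gather*}
The $y_i$ are simultaneously strictly triangular, so any product of $2n-1$ operators $\operatorname{ad}y_i$ vanishes on $\mathfrak g$. Since $Q$ kills the $\Phi_{x_i}$ and their derivatives, these formulas show that a power of $Q$ kills each generator. By the Leibniz rule, the elements killed by a power of $Q$ are closed under $\partial$ and all products. So $Q$ is locally nilpotent, and $E=\exp(-Q)$ is a charge-preserving automorphism of the vertex algebra $C_{\mathrm{ne}}$ with $ED_0E^{-1}=D_0$. Therefore $ED_{\mathrm{ne}}E^{-1}=(d_{\mathfrak n}+E\theta)_{(0)}$.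

\emph{The conjugated differential.} For $v$ in the basis $\{x_i,y_i\}$ we have $y_i\cdot v^*=0$ by (i), so $E\varphi_v^*=\varphi_v^*$. The functional $y_i\cdot\chi=-\chi([y_i,\cdot\,])$ vanishes on $\mathfrak r$ by (ii) and on $Y$ by (iii), and it takes the value $\delta_{ij}$ on $x_j$; thus $y_i\cdot\chi=x_i^*$. It follows that $Q\varphi^*_\chi=\sum_i\Phi_{x_i}\varphi^*_{x_i}$, $Q^2\varphi^*_\chi=0$, and $E\varphi_\chi^*=\varphi_\chi^*-\sum_i\Phi_{x_i}\varphi_{x_i}^*$. With $E\Phi_{x_i}=\Phi_{x_i}$ and $E\Phi_{y_i}=\Phi_{y_i}-\hat y_i$ we get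
\[
E\theta=\varphi^*_\chi+\sum_i\Phi_{y_i}\varphi^*_{y_i}-\sum_i\hat y_i\varphi^*_{y_i}.
\]
By \eqref{eq:split} for $\mathfrak n=\mathfrak m\oplus Y$ with $Y$ abelian, $d_{\mathfrak n}=d_{\mathfrak m}+\sum_i\hat y_i\varphi^*_{y_i}$. Hence
\[
ED_{\mathrm{ne}}E^{-1}=\bigl(d_{\mathfrak m}+\varphi^*_\chi\bigr)_{(0)}+\Bigl(\sum_i\Phi_{y_i}\varphi^*_{y_i}\Bigr)_{(0)}.
\]
Since $\chi|_Y=0$, the field $\varphi^*_\chi$ lies in $F(\mathfrak m)$, and $(C_{\mathrm{ne}},ED_{\mathrm{ne}}E^{-1})=C(\mathfrak m,\chi)\otimes K$, where $K$ is generated by $\Phi_{x_i},\Phi_{y_i},\varphi_{y_i},\varphi^*_{y_i}$ with differential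
\[
\varphi_{y_i}\mapsto\Phi_{y_i},\qquad\Phi_{x_i}\mapsto-\varphi^*_{y_i},\qquad\Phi_{y_i}\mapsto0,\qquad\varphi^*_{y_i}\mapsto0.
\]
In $K$ all $\lambda$-brackets of generators are constants, so by (V2) modes $g_{(a)},g'_{(b)}$ supercommute unless $a+b=-1$. In particular creation modes supercommute, $K$ is the free supercommutative algebra on them, and the differential is the derivation extending an acyclic differential on their span. By (H1), $H^\bullet(K)=\mathbf C|0\rangle$. By the K\"unneth formula, the vertex algebra map $C(\mathfrak m,\chi)\to C(\mathfrak m,\chi)\otimes K$, $c\mapsto c\otimes|0\rangle$, is a quasi-isomorphism.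
\end{proof}

\section{Sliding the rows of the diagram}\label{sec:slide}

\subsection{From the Dynkin grading to the left-justified grading}
Let $f\in\mathfrak g$ have type $(a_1,\dots,a_r)$. Choose a basis $v_{i,j}$ ($1\le i\le r$, $1\le j\le a_i$) of $\mathbf C^n$ with $fv_{i,j}=v_{i,j+1}$, where $v_{i,j}=0$ for $j>a_i$. A pair $\beta=(i,j)$ is a \emph{box}, in row $i$ and column $\operatorname{col}\beta=j$. Let $e_{\beta,\beta'}$ send $v_{\beta'}$ to $v_\beta$ and the other basis vectors to $0$; we call $\beta'$ the source and $\beta$ the target. With $\chi=(f|\cdot)$, we have $\chi(e_{\beta,\beta'})=1$ if $\beta$ is the left neighbor of $\beta'$ in the same row, and $\chi(e_{\beta,\beta'})=0$ otherwise.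

For $l=(l_i)\in(\frac12\mathbf Z)^r$, slide row $i$ by $l_i$: put $\pi(i,j)=l_i+j$ and $\deg e_{\beta,\beta'}=\pi(\beta')-\pi(\beta)$. This is a grading $\mathfrak g=\bigoplus\mathfrak g^l_j$ compatible with the matrix product, unchanged by a common translation of all $l_i$. In it $f$ has degree $-1$, $\chi$ is supported in degree $1$, the trace form pairs $\mathfrak g^l_j$ perfectly with $\mathfrak g^l_{-j}$, and $\mathfrak g^l_{>0}$ consists of nilpotent matrices. For $l=0$ we obtain the \emph{left-justified} grading, and we put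
\[
\mathfrak u(f)=\mathfrak g^0_{>0}=\operatorname{span}\{e_{\beta,\beta'}:\operatorname{col}\beta<\operatorname{col}\beta'\}.
\]

An endomorphism that commutes with $f$ is determined by the images of the $v_{i',1}$, and the image of $v_{i',1}$ can be any vector killed by $f^{a_{i'}}$. So the centralizer of $f$ in $\mathfrak{gl}_n$ has as a basis the maps $v_{i',j}\mapsto v_{i,j+c}$ (other rows to $0$) with $\max(0,a_i-a_{i'})\le c\le a_i-1$. Such a map has degree $l_{i'}-l_i-c$. The centralizer lies in degrees $\le0$ if and only if $l_{i'}-l_i\le\max(0,a_i-a_{i'})$ for all $i,i'$, that is, if and only if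
\begin{equation}\label{eq:G}
0\le l_{i'}-l_i\le a_i-a_{i'}\quad\text{whenever }a_i\ge a_{i'}.
\end{equation}

For a set $B$ of rows, let $1_B\in\{0,1\}^r$ be its indicator vector.

\begin{lemma}\label{lem:half}
Let $l$ satisfy \eqref{eq:G}, let $A$ be the set of rows with $l_i\in\mathbf Z$ and $B$ the set of rows with $l_i\in\frac12+\mathbf Z$. Let $X$ (resp.\ $Y$) be spanned by the $e_{\beta,\beta'}$ of degree $\frac12$ with source in $A$ and target in $B$ (resp.\ source in $B$ and target in $A$). Then $\mathfrak n=\mathfrak g^l_{>0}$, $\mathfrak r=\mathfrak g^l_{\ge1}$, $X$, $Y$, $\chi$ satisfy the hypotheses of Lemma~\ref{lem:swap}, and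
\[
\mathfrak r\oplus X=\mathfrak g_{>0}^{l-\frac121_B},\qquad\mathfrak r\oplus Y=\mathfrak g_{>0}^{l+\frac121_B}.
\]
\end{lemma}

\begin{proof}
We have $\mathfrak g^l_{1/2}=X\oplus Y$, and (iii) holds because the product of two maps from $A$ to $B$ is zero, and likewise from $B$ to $A$. Conditions (i), (ii) and $\chi|_{X\oplus Y}=0$ hold by degree: $[\mathfrak n,\mathfrak n]$ has degree $\ge1$ and $[\mathfrak r,\mathfrak n]$ has degree $\ge\frac32$. By \eqref{eq:G}, $\operatorname{ad}f:\mathfrak g^l_{1/2}\to\mathfrak g^l_{-1/2}$ is injective, so $\chi([u,v])=([f,u]|v)$ is nondegenerate on $X\oplus Y$. Since $X$ and $Y$ are isotropic, (iv) follows. Passing from $l$ to $l-\frac121_B$ raises by $\frac12$ the degree of a matrix unit from $A$ to $B$, lowers by $\frac12$ the degree of one from $B$ to $A$, and leaves the others unchanged. The old degrees of the first two kinds lie in $\frac12+\mathbf Z$, so the new degree is positive exactly when the old one is $\ge\frac12$, resp.\ $\ge\frac32$. This gives the first equality; the second follows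 by exchanging the signs.
\end{proof}

\begin{proposition}\label{prop:left}
For every $n$, every $k$, and every nilpotent $f\in\mathfrak{sl}_n$, the cohomology of the KRW complex is isomorphic to $H^\bullet(\mathfrak u(f),\chi)$. In particular $\mathcal W^k(\mathfrak{sl}_n,f)\cong H^0(\mathfrak u(f),\chi)$.
\end{proposition}

\begin{proof}
In the standard triple, $\frac12h$ acts on $v_{i,j}$ by $\frac{a_i+1}2-j$, so the Dynkin grading is $l_i=-a_i/2$, which satisfies \eqref{eq:G}. Here $B$ is the set of rows of odd length, and the complex $C_{\mathrm{ne}}$ given by Lemmas~\ref{lem:half} and~\ref{lem:swap} is the KRW complex. Its cohomology is therefore $H^\bullet(\mathfrak g^{l'}_{>0},\chi)$ with $l'_i=-\lceil a_i/2\rceil$.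

Translate $l'$ to $m_i=l'_i-l'_1\in\mathbf Z_{\ge0}$. We now move the rows back to position $0$, the most displaced first. For $c\in\frac12\mathbf Z_{\ge0}$ let $m^c_i=\min(m_i,c)$. The function $\min(\cdot,c)$ is nondecreasing and does not increase differences, so for $a_i\ge a_{i'}$
\[
0\le m^c_{i'}-m^c_i\le m_{i'}-m_i=\lceil a_i/2\rceil-\lceil a_{i'}/2\rceil\le a_i-a_{i'}.
\]
Thus $m^c$ satisfies \eqref{eq:G}. For an integer $h\ge1$ and $c=h-\frac12$, the set of half-integral rows is $B=\{i:m_i\ge h\}$, and $m^c+\frac121_B=m^h$, $m^c-\frac121_B=m^{h-1}$. Lemmas~\ref{lem:half} and~\ref{lem:swap} give $H^\bullet(\mathfrak g_{>0}^{m^h},\chi)\cong H^\bullet(\mathfrak g_{>0}^{m^{h-1}},\chi)$. Taking $h=\max_im_i,\dots,2,1$ connects $m$ to $m^0=0$.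
\end{proof}

\subsection{A subalgebra adapted to $f_2=f_1+f_0$}
Return to the setting of Section~\ref{sec:intro} and take $f=f_2$. Let $S$ be the set of boxes in rows $1,\dots,s$, let $P$ be the set of the $p$ boxes in rows $s+1,\dots,r$, and let $b=a_{s+1}$ be the length of the longest row of $P$. Let $\mathfrak{gl}(P)$ be spanned by the $e_{\beta,\beta'}$ with $\beta,\beta'\in P$, and let $\mathfrak{sl}(P)\cong\mathfrak{sl}_p$ be its traceless part. Write $f_2=f_1+f_0$, where $f_1$ acts as $f_2$ on the vectors of $S$ and kills those of $P$, and $f_0\in\mathfrak{sl}(P)$. These have the required Jordan types, and $[f_1,\mathfrak{gl}(P)]=0$.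

In the left-justified diagram of $f_1$ all boxes of $P$ stand in column $1$; we call the resulting grading of $\mathfrak g$ the \emph{$f_1$-grading}. In it $\mathfrak{gl}(P)$ has degree $0$. Define
\begin{align*}
\mathfrak m_1&=\mathfrak u(f_1)=\operatorname{span}\{e_{\beta,\beta'}:\beta'\in S,\ \operatorname{col}\beta'\ge2,\ \text{and }\beta\in P\text{ or }\operatorname{col}\beta<\operatorname{col}\beta'\},\\
\mathfrak m_0&=\mathfrak u(f_0)=\operatorname{span}\{e_{\beta,\beta'}:\beta,\beta'\in P,\ \operatorname{col}\beta<\operatorname{col}\beta'\}\subset\mathfrak{sl}(P),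
\end{align*}
and $\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$. Since $\mathfrak m_1$ is the positive part of the $f_1$-grading, $[\mathfrak{gl}(P),\mathfrak m_1]\subset\mathfrak m_1$, so $\mathfrak m$ is a subalgebra with ideal $\mathfrak m_1$. Let $\chi_1=(f_1|\cdot)$ on $\mathfrak m_1$ and $\chi_0=(f_0|\cdot)$ on $\mathfrak m_0$, each extended by zero to $\mathfrak m$. Then $\chi=\chi_1+\chi_0$ on $\mathfrak m$.

To pass from $\mathfrak u(f_2)$ to $\mathfrak m$ we must gain all matrix units from columns $\ge2$ of $S$ to $P$ and lose all those from $P$ to $S$. Sliding $P$ to the left does this, but it violates \eqref{eq:G}: the centralizer acquires elements of positive degree, namely maps $v_{\sigma,j}\mapsto v_{\tau,j+t}$ from a row $\sigma$ of $S$ to a row $\tau$ of $P$, and the form $\chi([\cdot,\cdot])$ in degree $\frac12$ degenerates. (For type $(2,2)$ the element is $e_{31}+e_{42}$.) Each such map is nonzero on $v_{\sigma,1}$. We therefore keep only the matrices that kill the first column of $S$. For $c\in\frac12\mathbf Z_{\ge0}$,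 with $1_P$ the indicator vector of the rows of $P$, put
\[
\mathfrak n(c)=\{u\in\mathfrak g^{-c1_P}_{>0}:uv_{\sigma,1}=0\text{ for }1\le\sigma\le s\}.
\]
It is closed under the matrix product, hence a subalgebra of nilpotent matrices, and it is spanned by the matrix units of positive degree whose source is not in the first column of $S$; see Figure~\ref{fig:slide}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\foreach \xo/\sh/\lb in {0/0/{c=0},6/0.5/{c=1/2},12/1/{c=1}}{
  \fill[gray!35] (\xo,2) rectangle (\xo+1,3);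
  \foreach \m in {0,1,2} \draw (\xo+\m,2) rectangle (\xo+\m+1,3);
  \foreach \m in {0,1} \foreach \n in {0,1} \draw (\xo+\m-\sh,\n) rectangle (\xo+\m-\sh+1,\n+1);
  \node at (\xo+1,-0.7) {$\lb$};
}
\node at (-1,2.5) {$S$};
\node at (-1,1) {$P$};
\end{tikzpicture}
\caption{The diagram of type $(3,2,2)$ with $s=1$; the two rows of $P$ are slid $c$ units to the left. The subalgebra $\mathfrak n(c)$ is spanned by the matrix units $e_{\beta,\beta'}$ for which the center of $\beta$ lies strictly to the left of the center of $\beta'$ and $\beta'$ is not the shaded box. Here $\mathfrak n(0)=\mathfrak u(f_2)$ and $\mathfrak n(1)=\mathfrak m$.}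
\label{fig:slide}
\end{figure}

\begin{proposition}\label{prop:m}
As vertex algebras graded by charge, $H^\bullet(\mathfrak m,\chi)\cong H^\bullet(\mathfrak u(f_2),\chi)$. In particular $\mathcal W^k(\mathfrak{sl}_n,f_2)\cong H^0(\mathfrak m,\chi)$.
\end{proposition}

\begin{proof}
In the grading $-c1_P$, the unit $e_{\beta,\beta'}$ has degree $\operatorname{col}\beta'-\operatorname{col}\beta+c$ if it goes from $S$ to $P$, and degree $\operatorname{col}\beta'-\operatorname{col}\beta-c$ if it goes from $P$ to $S$. For $c=0$ no unit of positive degree has its source in column $1$, so $\mathfrak n(0)=\mathfrak u(f_2)$. For $c=b-1$, a unit from $P$ to $S$ has degree at most $b-1-c=0$, and a unit from a column $\ge2$ of $S$ to $P$ has degree at least $2-b+c=1$. Hence $\mathfrak n(b-1)=\mathfrak m$.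

Fix an integer $t$ with $0\le t\le b-2$ and let $c=t+\frac12$. Let $\mathfrak r$ be the part of $\mathfrak n(c)$ of degree $\ge1$, and let $X$ and $Y$ be spanned by the units of degree $\frac12$ in $\mathfrak n(c)$ from $S$ to $P$ and from $P$ to $S$. Conditions (i)--(iii) of Lemma~\ref{lem:swap} and $\chi|_{X\oplus Y}=0$ hold for the reasons given in Lemma~\ref{lem:half}. The condition on the source does not depend on $c$, so the degree count of that lemma gives $\mathfrak r\oplus X=\mathfrak n(t+1)$ and $\mathfrak r\oplus Y=\mathfrak n(t)$. It remains to check (iv). For rows $\sigma$ of $S$ and $\tau$ of $P$ put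
\[
x_j^{\tau\sigma}=e_{(\tau,j+t),(\sigma,j)}\ \ (2\le j\le a_\tau-t),\qquad y_j^{\sigma\tau}=e_{(\sigma,j),(\tau,j+t+1)}\ \ (1\le j\le a_\tau-t-1).
\]
All boxes $(\sigma,j)$ that occur exist, because $j\le a_\tau\le a_\sigma$. So these elements are bases of $X$ and $Y$. The product $x_j^{\tau\sigma}y_{j'}^{\sigma'\tau'}$ is nonzero only if $(\sigma,j)=(\sigma',j')$, and then it equals $e_{(\tau,j+t),(\tau',j+t+1)}$, on which $\chi$ is $\delta_{\tau\tau'}$. The product $y_{j'}^{\sigma'\tau'}x_j^{\tau\sigma}$ is nonzero only if $\tau=\tau'$ and $j'=j-1$, and then it equals $e_{(\sigma',j-1),(\sigma,j)}$, on which $\chi$ is $\delta_{\sigma\sigma'}$. Thus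
\[
\chi([x_j^{\tau\sigma},y_{j'}^{\sigma'\tau'}])=\delta_{\sigma\sigma'}\delta_{\tau\tau'}(\delta_{j',j}-\delta_{j',j-1}).
\]
For fixed $\sigma,\tau$, index the rows of this matrix by $j-1$ and the columns by $j'$, both in $\{1,\dots,a_\tau-t-1\}$. It is triangular with diagonal entries $-1$, so the pairing is perfect. Lemma~\ref{lem:swap} gives $H^\bullet(\mathfrak n(t),\chi)\cong H^\bullet(\mathfrak n(t+1),\chi)$ for $t=0,\dots,b-2$, and Proposition~\ref{prop:left} gives the last statement.
\end{proof}

\begin{remark}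
The hypothesis that the rows of $S$ are at least as long as those of $P$ is used only in the verification of (iv). If $a_\sigma<a_\tau$, then for $t=0$ the pair $(\sigma,\tau)$ contributes $a_\sigma-1$ basis elements to $X$ and $a_\sigma$ to $Y$, and the pairing is not perfect.
\end{remark}

\section{Filtrations and an acyclic subcomplex}\label{sec:filt}

In this section $C=C(\mathfrak q,\psi)=V(\mathfrak a)\otimes F(\mathfrak q)$ is as in Section~\ref{sec:brst}, with $\mathfrak q$ admissible and $\psi$ a character. The complex $C$ is unbounded in both directions, so a class in $H^0$ is a cocycle modulo $DC^{-1}$, and injectivity of a map on $H^0$ is hard to see. We replace $C$ by a quasi-isomorphic quotient that vanishes in negative charge. Put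
\[
J_u=D\varphi_u=u+\rho_{\mathfrak q}(u)+\psi(u)\quad(u\in\mathfrak q),\qquad I=\sum_{u\in\mathfrak q,\ m\ge1}\bigl(\varphi_{u(-m)}C+J_{u(-m)}C\bigr).
\]
By \eqref{eq:rho}, \eqref{eq:hat}, admissibility and $\psi([\mathfrak q,\mathfrak q])=0$, we have $[J_u{}_\lambda J_v]=J_{[u,v]}$ and $[J_u{}_\lambda\varphi_v]=\varphi_{[u,v]}$.

We analyze $I$ through filtrations whose associated graded algebra is commutative. Two of them are needed, and they are treated together. Call a Lie algebra grading $\mathfrak a=\bigoplus_{i\in\mathbf Z}\mathfrak a_i$ \emph{compatible} if $\mathfrak q$ is a graded subspace, $B(\mathfrak a_i,\mathfrak a_j)=0$ for $i+j\ne0$, and $\psi(\mathfrak q\cap\mathfrak a_i)=0$ for $i>1$. Give the homogeneous generators the degrees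
\[
\deg a=1-i\ \ (a\in\mathfrak a_i),\qquad\deg\varphi_u=1-i\ \ (u\in\mathfrak q\cap\mathfrak a_i),\qquad\deg\varphi^*_\xi=i\ \ (\xi\in(\mathfrak q\cap\mathfrak a_i)^*).
\]
A creation mode has the degree of its generator, independently of $m$. Let $K_NC$ be the span of the vectors $g^1_{(-m_1)}\cdots g^c_{(-m_c)}|0\rangle$ ($g^i$ homogeneous generators, $m_i\ge1$) of total degree $\le N$. The trivial grading $\mathfrak a=\mathfrak a_0$ is always compatible. For it we write $F_NC$; this is the span of the monomials with at most $N$ letters from $\mathfrak a$ and $\varphi$, the letters $\varphi^*$ being free, and $F_{-1}C=0$. Let $\mathcal S$ be the free supercommutative algebra on symbols $g_{-m}$, linear in the generator $g$, $m\ge1$. For generators $g,g'$ put $(gg')_{-m}=\sum_{a+b=m+1,\ a,b\ge1}g_{-a}g'_{-b}\in\mathcal S$. Let $\psi^{(1)}$ equal $\psi$ on $\mathfrak q\cap\mathfrak a_1$ and $0$ on the other components of $\mathfrak q$, and take the basis $u_i$ homogeneous.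

\begin{lemma}\label{lem:filt}
For a compatible grading the following hold.
\begin{enumerate}
\item[(a)] $\operatorname{gr}_KC\cong\mathcal S$, and $g_{(-m)}$ acts on it as multiplication by $g_{-m}$.
\item[(b)] An annihilation mode of a homogeneous generator $g$ maps $K_NC$ to $K_{N+\deg g-1}C$.
\item[(c)] For homogeneous generators $g,g'$ and $m\ge1$, the operator $(gg')_{(-m)}$ maps $K_NC$ to $K_{N+\deg g+\deg g'}C$ and acts on $\mathcal S$ as multiplication by $(gg')_{-m}$.
\item[(d)] For $u\in\mathfrak q\cap\mathfrak a_i$, the operator $J_{u(-m)}$ raises $K$ by at most $1-i$ and acts on $\mathcal S$ as multiplication by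
\[
\bar J_{u,-m}=u_{-m}+\sum_j(\varphi_{[u,u_j]}\varphi_j^*)_{-m}+\delta_{m,1}\psi^{(1)}(u).
\]
\item[(e)] $DK_NC\subset K_NC$, and $\bar D=\operatorname{gr}_KD$ is the odd derivation of $\mathcal S$ with
\[
\bar D\varphi_{u,-m}=\bar J_{u,-m},\qquad\bar D\varphi^*_{\xi,-m}=\tfrac12\sum_{i,j}\xi([u_i,u_j])(\varphi^*_j\varphi^*_i)_{-m},\qquad\bar Dv_{-m}=\sum_i([u_i,v]\varphi_i^*)_{-m}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
By (V2), $[a_{(m)},b_{(n)}]=[a,b]_{(m+n)}+m\delta_{m+n,0}B(a,b)$ for $a,b\in\mathfrak a$, $[\varphi_{u(m)},\varphi^*_{\xi(n)}]=\delta_{m+n,-1}\xi(u)$, and all other pairs of modes supercommute. Note that $\deg[a,b]=\deg a+\deg b-1$.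

(a) Two creation modes supercommute up to a single creation mode of total degree one less. By induction on the number of letters, the ordered monomials of degree $\le N$ span $K_NC$. They are independent by (V5), and (a) follows.

(b) The mode $\varphi_{u(m)}$, $u\in\mathfrak a_i$, removes from a monomial a letter $\varphi^*$ of degree $i=1-\deg\varphi_u$. The mode $\varphi^*_{\xi(m)}$ of degree $i$ removes a letter $\varphi$ of degree $1-i$. For $a\in\mathfrak a_i$ we induct on the number of letters from $\mathfrak a$ in a monomial $M$; if there are none, $a_{(m)}M=0$. Otherwise $M=b_{(-n)}M'$ with $b\in\mathfrak a_j$, and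
\[
a_{(m)}M=b_{(-n)}a_{(m)}M'+[a,b]_{(m-n)}M'+m\delta_{m,n}B(a,b)M'.
\]
The first term has degree $\le\deg M+\deg a-1$ by induction. So does the second, directly if $m<n$ and by induction if $m\ge n$. The third vanishes unless $j=-i$, and then $\deg M'=\deg M+\deg a-2$.

(c) By (V4), $(gg')_{(-m)}$ is a sum of products of a mode of $g$ and a mode of $g'$ with indices adding up to $-m-1$. By (b), the terms with an annihilation mode raise $K$ by less than $\deg g+\deg g'$, and the others give $(gg')_{-m}$.

(d) Each $\varphi_{[u,u_j]}\varphi_j^*$ has total degree $1-i$. The constant acts as $\delta_{m,1}\psi(u)$ and does not change $K$; it is zero for $i>1$, contributes to the symbol for $i=1$, and is of lower order for $i<1$.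

(e) By \eqref{eq:D0}, (c) and (d), for each homogeneous generator $g$ the operator $(Dg)_{(-m)}$ raises $K$ by at most $\deg g$ and acts on $\mathcal S$ as multiplication by the element stated. For $g=v\in\mathfrak a_i$, the extra term $B(v,u_j)(\partial\varphi_j^*)_{(-m)}=mB(v,u_j)\varphi^*_{j(-m-1)}$ is zero or has degree $-i<\deg v$. Now $D|0\rangle=0$ and $D(g_{(-m)}M)=(Dg)_{(-m)}M+(-1)^{|g|}g_{(-m)}DM$, and (e) follows by induction on the number of letters.
\end{proof}

Fix a compatible grading, a graded vector space complement $\mathfrak p$ of $\mathfrak q$ in $\mathfrak a$, and homogeneous bases. A \emph{standard monomial} is a vector $(J)(\varphi)(w)(\varphi^*)|0\rangle$, where the brackets denote ordered products of the operators $J_{u_i(-m)}$, $\varphi_{u_i(-m)}$, $w_{(-m)}$ ($w$ in the basis of $\mathfrak p$) and $\varphi^*_{i(-m)}$, $m\ge1$. Its degree is the sum of the degrees of its letters, with $\deg J_u=\deg u$.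

\begin{proposition}\label{prop:I}
\begin{enumerate}
\item[(a)] $I$ is a subcomplex, and $C^j\subset I$ for $j<0$.
\item[(b)] The standard monomials of degree $\le N$ form a basis of $K_NC$, and those with at least one letter $J$ or $\varphi$ form a basis of $I$. Hence the monomials $(w)(\varphi^*)|0\rangle$ give a basis of $C/I$, and for the induced filtration $\operatorname{gr}_K(C/I)=\mathcal S/(\bar J,\varphi)$ is the free supercommutative algebra on the $w_{-m}$ and $\varphi^*_{i,-m}$, with the differential induced by $\bar D$.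
\item[(c)] $F_NC\cap I$ is acyclic for every $N$, and $I$ is acyclic.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $[D,\varphi_{u(-m)}]=J_{u(-m)}$ and $[D,J_{u(-m)}]=(D^2\varphi_u)_{(-m)}=0$, so $DI\subset I$. A monomial in creation modes of negative charge contains a letter $\varphi_{u(-m)}$, which supercommutes with all creation modes and can be moved to the left.

(b) The substitution $u_{i,-m}\mapsto\bar J_{u_i,-m}$, fixing the other generators, is an automorphism of $\mathcal S$, since $\bar J_{u,-m}-u_{-m}$ involves only ghosts and constants. By Lemma~\ref{lem:filt}, a standard monomial $\mu$ lies in $K_{\deg\mu}C$, and the symbols of the standard monomials form a basis of $\mathcal S$. Our bases are also homogeneous for the trivial grading; applying this to $F$ and using $F_{-1}C=0$, we find by induction on $N$ that the standard monomials form a basis of $C$. The filtration $K$ need not be bounded below, so we argue from the top. Let $c=\sum c_\mu\mu\ne0$ and let $N'$ be the largest degree of a $\mu$ with $c_\mu\ne0$.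 The image of $c$ in $\operatorname{gr}^{N'}_KC$ is nonzero, so $c\notin K_{N'-1}C$. Thus $c\in K_NC$ forces $N'\le N$, which is the first claim.

By (V2), $[J_{u(-m)},J_{v(-n)}]=J_{[u,v](-m-n)}$ and $[J_{u(-m)},\varphi_{v(-n)}]=\varphi_{[u,v](-m-n)}$, so these operators span a Lie superalgebra $L$, and $I=LC$. Let $M$ be the span of the $(w)(\varphi^*)|0\rangle$. Then $C=U(L)M$ and $I=LU(L)M$. By the Poincar\'e--Birkhoff--Witt theorem, $LU(L)$ is spanned by the nonempty ordered products $(J)(\varphi)$. This gives the basis of $I$. Since both $K_NC$ and $I$ are spanned by standard monomials, $\operatorname{gr}_KI$ is spanned by the symbols with a factor $\bar J$ or $\varphi$, that is, it is the ideal $(\bar J,\varphi)$, and $\operatorname{gr}_K(C/I)=\mathcal S/(\bar J,\varphi)$.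

(c) Use the trivial grading. Let $G_1=(\bar J,\varphi)=\operatorname{gr}_FI$ and $G_q=G_1^q$, $G_0=\mathcal S$. We have $\bar D\varphi_{u,-m}=\bar J_{u,-m}$ and $\bar D\bar J_{u,-m}=\bar D^2\varphi_{u,-m}=0$. So $\bar D$ preserves the span $U$ of all $\bar J_{u,-m},\varphi_{u,-m}$, which is an acyclic complex, and $\bar D$ preserves each $G_q$. By the Leibniz rule, $G_q/G_{q+1}\cong S^qU\otimes(G_0/G_1)$ as complexes. For $q\ge1$ this is acyclic by (H1) and the K\"unneth formula. The differential preserves the $F$-degree, and in $F$-degree $N$ we have $G_{N+1}=0$, because each letter $\bar J,\varphi$ has degree $1$ and no letter has negative degree. By (H2), $\operatorname{gr}^N_FI$ is acyclic for each $N$, and by (H2) again so are $F_NC\cap I$ and $I$.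
\end{proof}

\section{Embeddings}\label{sec:embed}

The computation of Section~\ref{sec:example} has the following general form, which we apply three times.

\begin{proposition}\label{prop:embed}
Let $C=C(\mathfrak q,\psi)$ be as in Section~\ref{sec:filt}, and let $\mathfrak q=\mathfrak q_1\oplus\mathfrak q_0$ with $\mathfrak q_1$ an ideal and $\mathfrak q_0$ a subalgebra. Let $\psi_1,\psi_0$ be the restrictions of $\psi$, extended by zero. Let $\mathfrak c\subset\mathfrak a$ be a subalgebra such that
\begin{enumerate}
\item[(E1)] $[\mathfrak c,\mathfrak q_1]\subset\mathfrak q_1$;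
\item[(E2)] $\mathfrak c\cap\mathfrak q=\mathfrak q_0$;
\item[(E3)] $\psi([\mathfrak c,\mathfrak q_1])=0$;
\item[(E4)] $B(x,u)+\operatorname{tr}_{\mathfrak q_1}(\operatorname{ad}x\operatorname{ad}u)=0$ for $x\in\mathfrak c$, $u\in\mathfrak q_1$.
\end{enumerate}
Equip $\mathfrak c$ with the form $B_{\mathfrak c}(x,y)=B(x,y)+\operatorname{tr}_{\mathfrak q_1}(\operatorname{ad}x\operatorname{ad}y)$. Then $\mathfrak q_0\subset\mathfrak c$ is admissible for $B_{\mathfrak c}$. Let $C_0=V(\mathfrak c)\otimes F(\mathfrak q_0)$ with $D^{(0)}=(d_{\mathfrak q_0}+\varphi^*_{\psi_0})_{(0)}$. There is a vertex algebra homomorphism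
\[
\iota:C_0\to C,\qquad x\mapsto\hat x=x+\rho_{\mathfrak q_1}(x),\qquad\varphi_u\mapsto\varphi_u,\qquad\varphi^*_\xi\mapsto\varphi^*_\xi .
\]
With $D_1=(d_{\mathfrak q_1}+\varphi^*_{\psi_1})_{(0)}$ and $D_2=\iota(d_{\mathfrak q_0}+\varphi^*_{\psi_0})_{(0)}$ we have
\begin{equation}\label{eq:D12}
D=D_1+D_2,\qquad D_1\iota=0,\qquad D_2\iota=\iota D^{(0)}.
\end{equation}
So $\iota$ is a chain map, and $H^0(\iota):H^0(C_0)\to H^0(C)$ is injective.
\end{proposition}

\begin{proof}
For $u,v\in\mathfrak q_0$ we have $\operatorname{tr}_{\mathfrak q}=\operatorname{tr}_{\mathfrak q_1}+\operatorname{tr}_{\mathfrak q_0}$ on $\operatorname{ad}u\operatorname{ad}v$, since $\mathfrak q/\mathfrak q_1\cong\mathfrak q_0$; so $\mathfrak q_0$ is admissible. By (E1) and \eqref{eq:hat} for $\mathfrak q_1$, the $\hat x$ satisfy the relations of $V(\mathfrak c)$. They lie in $V(\mathfrak a)\otimes F(\mathfrak q_1)$ and commute with $F(\mathfrak q_0)$, so $\iota$ exists by (V5). Formula \eqref{eq:split} reads $d_{\mathfrak q}=d_{\mathfrak q_1}+\iota(d_{\mathfrak q_0})$,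 which gives $D=D_1+D_2$, and $D_2\iota=\iota D^{(0)}$ because $\iota$ is a homomorphism. The derivation $D_1$ kills $F(\mathfrak q_0)$. For $x\in\mathfrak c$ we have $[\hat x_\lambda d_{\mathfrak q_1}]=0$ by Lemma~\ref{lem:hat} and (E4), and $[\hat x_\lambda\varphi^*_{\psi_1}]=\varphi^*_{x\cdot\psi_1}=0$ by \eqref{eq:rho} and (E3). By (V1), $D_1\hat x=0$. Hence $D_1\iota=0$.

Let $I\subset C$ and $I_0\subset C_0$ be the subcomplexes of Section~\ref{sec:filt}. For $u\in\mathfrak q_0$, $\iota$ sends $\varphi_u$ to $\varphi_u$ and $D^{(0)}\varphi_u$ to $D\varphi_u=J_u$. So $\iota(I_0)\subset I$, and $\iota$ induces $\bar\iota:C_0/I_0\to C/I$.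

We claim that $\bar\iota$ is injective. Let $\mathfrak p_0$ be a complement of $\mathfrak q_0$ in $\mathfrak c$. By (E2), $\mathfrak p_0\cap\mathfrak q=0$, so there is a complement $\mathfrak p\supset\mathfrak p_0$ of $\mathfrak q$ in $\mathfrak a$. Choose a basis of $\mathfrak p$ that extends one of $\mathfrak p_0$ and a basis of $\mathfrak q$ adapted to $\mathfrak q_1\oplus\mathfrak q_0$. By Lemma~\ref{lem:filt}(c), $\hat x_{(-m)}$ raises $F$ by at most $1$ and has symbol $x_{-m}$ plus terms divisible by some $\varphi_{u,-a}$. Hence $\iota$ and $\bar\iota$ preserve $F$, and $\operatorname{gr}_F\bar\iota$ sends each monomial in the $w_{-m}$ ($w\in\mathfrak p_0$) and $\varphi^*_{\xi,-m}$ ($\xi\in\mathfrak q_0^*$) to the same monomial in $\operatorname{gr}_F(C/I)$. By Proposition~\ref{prop:I}(b), $\operatorname{gr}_F\bar\iota$ is injective. A nonzero element of $C_0/I_0$ has a nonzero symbol in some degree, because $F$ is exhaustive and $F_{-1}=0$; so its image is nonzero.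

Now let $y\in C_0^0$ be a cocycle with $\iota(y)=Dc$, $c\in C^{-1}$. By Proposition~\ref{prop:I}(a), $c\in I$, so $\iota(y)\in I$, and $y\in I_0$ by the claim. By Proposition~\ref{prop:I}(c), $y$ is a coboundary.
\end{proof}

\begin{remark}
Condition (E2) is what makes the map injective. If $\mathfrak q_0=0$ and $0\ne x\in\mathfrak c\cap\mathfrak q_1$, then $\iota(x+\psi(x))=D\varphi_x$, and $H^0(\iota)$ kills $x+\psi(x)\neq0$.
\end{remark}

We return to $\mathfrak a=\mathfrak g=\mathfrak{sl}_n$, $B=k(\cdot|\cdot)$, and take $\mathfrak q_1=\mathfrak m_1$. Let $1_P\in\mathfrak{gl}(P)$ now denote the identity of $\mathfrak{gl}(P)$, and put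
\[
z=1_P-\tfrac pn1\in\mathfrak{sl}_n,\qquad\mathfrak c'=\mathfrak{sl}(P)\oplus\mathbf Cz.
\]
Because $s\ge1$, the set $S$ is not empty, and $z$ acts on its vectors by $-p/n\ne0$; so the sum is direct. For $x\in\mathfrak c'$ let
\begin{equation}\label{eq:xhat}
\hat x=x+\rho_{\mathfrak m_1}(x)\in\mathcal V^k(\mathfrak g)\otimes F(\mathfrak m_1).
\end{equation}

\begin{lemma}\label{lem:check}
For $x\in\mathfrak c'$ and $u\in\mathfrak m_1$ we have $[x,u]\in\mathfrak m_1$, $\chi_1([x,u])=0$, $(x|u)=0$ and $\operatorname{tr}_{\mathfrak m_1}(\operatorname{ad}x\operatorname{ad}u)=0$. Moreover $\mathfrak c'\cap\mathfrak m=\mathfrak m_0$ and $\mathfrak c'\cap\mathfrak m_1=0$. The form $B_{\mathfrak c'}$ equals $\ell\operatorname{tr}(xy)$ on $\mathfrak{sl}(P)$, $B_{\mathfrak c'}(z,\mathfrak{sl}(P))=0$, and $B_{\mathfrak c'}(z,z)=\kappa$.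
\end{lemma}

\begin{proof}
In the $f_1$-grading, $\mathfrak c'$ has degree $0$ and $\mathfrak m_1$ is the positive part. This gives $[x,u]\in\mathfrak m_1$ and $(x|u)=0$, and also the vanishing of the trace, since $\operatorname{ad}x\operatorname{ad}u$ strictly raises degrees. As $[f_1,x]=0$, we have $\chi_1([x,u])=([f_1,x]|u)=0$.

Let $x+cz\in\mathfrak m$ with $x\in\mathfrak{sl}(P)$. Elements of $\mathfrak m$ have zero diagonal, and the diagonal entries of $x+cz$ on $S$ are $-cp/n$, so $c=0$. Write $x=u_1+u_0$ with $u_i\in\mathfrak m_i$. Then $u_1=x-u_0$ kills the vectors of $P$, as an element of $\mathfrak m_1$, and those of $S$, as an element of $\mathfrak{gl}(P)$; so $x=u_0$. This gives both intersections.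

The units of $\mathfrak m_1$ with target in $S$ commute with $\mathfrak{gl}(P)$. For each of the $N=\sum_{i\le s}(a_i-1)$ boxes $\beta'\in S$ outside column $1$, the units $e_{\beta,\beta'}$, $\beta\in P$, span a copy of the standard $\mathfrak{gl}(P)$-module $\mathbf C^p$. Hence $\operatorname{tr}_{\mathfrak m_1}(\operatorname{ad}x\operatorname{ad}y)=N\operatorname{tr}(xy)$ for $x,y\in\mathfrak{gl}(P)$, and $\operatorname{ad}z=\operatorname{ad}1_P$. So $B_{\mathfrak c'}=(k+N)\operatorname{tr}(xy)$ on $\mathfrak{sl}(P)$, and $B_{\mathfrak c'}(z,x)=k(1-\frac pn)\operatorname{tr}x+N\operatorname{tr}x=0$ for $x\in\mathfrak{sl}(P)$. Finally $\operatorname{tr}z^2=p(1-\frac pn)^2+(n-p)\frac{p^2}{n^2}=\frac{p(n-p)}n$, so $B_{\mathfrak c'}(z,z)=\frac{p(n-p)}nk+pN=\kappa$.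
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:embed} to $\mathfrak q=\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$, $\psi=\chi$ and $\mathfrak c=\mathfrak{sl}(P)$. Conditions (E1)--(E4) hold by Lemma~\ref{lem:check}, and $V(\mathfrak c)=\mathcal V^\ell(\mathfrak{sl}_p)$. So $C_0=\mathcal V^\ell(\mathfrak{sl}_p)\otimes F(\mathfrak m_0)$ is the complex of $\mathfrak u(f_0)$ with character $(f_0|\cdot)$. By Proposition~\ref{prop:left} for $(\mathfrak{sl}_p,f_0)$ at level $\ell$ and by Proposition~\ref{prop:m},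
\[
\mathcal W^\ell(\mathfrak{sl}_p,f_0)\cong H^0(C_0)\xrightarrow{\ H^0(\iota)\ }H^0(\mathfrak m,\chi)\cong\mathcal W^k(\mathfrak{sl}_n,f_2)
\]
is an injective homomorphism of vertex algebras.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Apply Proposition~\ref{prop:embed} to the same data with $\mathfrak c=\mathfrak c'$. By Lemma~\ref{lem:check}, (E1)--(E4) hold and $V(\mathfrak c')=\mathcal V^\ell(\mathfrak{sl}_p)\otimes\pi_\kappa$. The differential is the zero mode of a field in $C_0$, so the source complex is $C_0\otimes\pi_\kappa$ with zero differential on $\pi_\kappa$, and its $H^0$ is $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\otimes\pi_\kappa$. The chain map restricts to $\iota$ on $C_0$ and sends $z$ to $\hat z$.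
\end{proof}

\section{Vanishing of cohomology}\label{sec:vanish}

To compare the reduction of $\mathcal W^k(\mathfrak{sl}_n,f_1)$ with the reduction by $\mathfrak m$, we must replace the complex of $\mathfrak m_1$ by its $H^0$. This requires that its other cohomology vanish.

\begin{proposition}\label{prop:vanish}
For every $n$, every $k$, and every nilpotent $f\in\mathfrak{sl}_n$, we have $H^j(\mathfrak u(f),\chi)=0$ for $j\ne0$.
\end{proposition}

\begin{proof}
Let $\mathfrak g=\bigoplus_{i\in\mathbf Z}\mathfrak g_i$ be the left-justified grading, $\mathfrak q=\mathfrak u(f)=\mathfrak g_{>0}$, $\mathfrak p=\mathfrak g_{\le0}$, $C=C(\mathfrak q,\chi)$. This grading is compatible in the sense of Section~\ref{sec:filt}, with $\chi^{(1)}=\chi$. It satisfies \eqref{eq:G}, so the centralizer $\mathfrak g^f$ lies in $\mathfrak g_{\le0}$. By Proposition~\ref{prop:I}, $H^\bullet(C)\cong H^\bullet(C/I)$ and $(C/I)^j=0$ for $j<0$. It remains to treat $j>0$. The filtration $F$ is of no use here, since $\chi$ does not contribute to $\operatorname{gr}_FD$.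 The filtration $K$ of the left-justified grading is designed so that it does.

\emph{Weights.} To have finite filtrations, give each mode $g_{(n)}$ of a homogeneous generator the weight $\deg g-n-1$, and $|0\rangle$ the weight $0$. The commutation relations recalled in the proof of Lemma~\ref{lem:filt} are homogeneous, so $C$ is graded by weight, with monomials in creation modes homogeneous. Every term of $d_{\mathfrak q}+\varphi^*_\chi$ has weight $1$, so $D$ preserves the weight, and $J_u=D\varphi_u$ is homogeneous; thus $I$ and $K_NC$ are graded. The letters in the basis of $C/I$ are $w_{(-m)}$, $w\in\mathfrak g_{-i}$, $i\ge0$, of weight $m+i$, and $\varphi^*_{\xi(-m)}$, $\xi\in\mathfrak g_i^*$, $i\ge1$, of weight $m-1+i$. These weights are positive, with finitely many letters of each weight, so the weight spaces of $C/I$ are finite-dimensional. The letters have positive degree as well, so the filtration induced by $K$ on $C/I$ is bounded below. By (H2) it suffices to prove $H^j(A)=0$ for $j>0$, where $A=\operatorname{gr}_K(C/I)=\mathcal S/(\bar J,\varphi)$.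

\emph{The differential of $A$.} In $A$ the relation $\bar J_{u,-m}=0$ becomes $u_{-m}=-\delta_{m,1}\chi(u)$ for $u\in\mathfrak q$. Let $w\in\mathfrak g_{\le0}$ and split $[u_i,w]$ into its components in $\mathfrak q$ and $\mathfrak p$. Since $\chi(\mathfrak p)=0$, Lemma~\ref{lem:filt}(e) gives in $A$
\[
\bar Dw_{-m}=-\sum_i\chi([u_i,w])\varphi^*_{i,-m}+(\text{quadratic terms}),\qquad\bar D\varphi^*_{\xi,-m}=(\text{quadratic terms}).
\]
Filter $A$ by the subcomplexes spanned by monomials with at least $q$ letters. On each weight space this filtration is finite, since letters have positive weight. The associated graded differential is the derivation that extends, mode by mode, the linear map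
\[
\gamma:\mathfrak g_{\le0}\to\mathfrak q^*,\qquad\gamma(w)=-\chi([\,\cdot\,,w])=([f,w]|\,\cdot\,).
\]
This map is surjective. Indeed, let $u\in\mathfrak g_{>0}$ be killed by all $\gamma(w)$. Then $(w|[f,u])=-([f,w]|u)=0$ for all $w\in\mathfrak g_{\le0}$, and $[f,u]\in\mathfrak g_{\ge0}$, so $[f,u]=0$; hence $u\in\mathfrak g^f\cap\mathfrak g_{>0}=0$. By (H1), the cohomology of the associated graded complex is the symmetric algebra on the $w_{-m}$ with $w\in\ker\gamma$, which lies in charge $0$. By (H2), $H^j(A)=0$ for $j>0$.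
\end{proof}

\begin{remark}\label{rem:size}
For $w\in\mathfrak g_{\le0}$ we have $[f,w]\in\mathfrak g_{<0}$, which pairs perfectly with $\mathfrak q$; so $\ker\gamma=\mathfrak g^f$. Each weight space of $C/I$ is a finite-dimensional complex whose Euler characteristic is unchanged by passing to associated graded complexes or to cohomology. Hence the weight spaces of $\mathcal W^k(\mathfrak g,f)\cong H^0(C/I)$ have the same dimensions as those of the symmetric algebra on the $w_{-m}$, $w\in\mathfrak g^f$, $m\ge1$.
\end{remark}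

\section{Reduction by stages}\label{sec:stages}

We prove Theorem~\ref{thm:B}(1). Let $C=C(\mathfrak m,\chi)$, $C_0$, $\iota$ and $D=D_1+D_2$ be as in the proof of Theorem~\ref{thm:A}. Let $C_1=C(\mathfrak m_1,\chi_1)$. Then $C=C_1\otimes F(\mathfrak m_0)$, and $D_1$ is the differential of $C_1$, acting on the first factor. Since $\mathfrak m_1=\mathfrak u(f_1)$, Propositions~\ref{prop:left} and~\ref{prop:vanish} give
\[
W:=\mathcal W^k(\mathfrak{sl}_n,f_1)\cong H^0(C_1),\qquad H^j(C_1)=0\quad(j\ne0).
\]
We identify $W$ with $H^0(C_1)$ and let $Z^0\subset C_1^0$ be the subalgebra of cocycles.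

\emph{The affine embedding.} Apply Proposition~\ref{prop:embed} to $\mathfrak q=\mathfrak q_1=\mathfrak m_1$, $\mathfrak q_0=0$, $\psi=\chi_1$, $\mathfrak c=\mathfrak{sl}(P)$; the hypotheses hold by Lemma~\ref{lem:check}. The source complex is $\mathcal V^\ell(\mathfrak{sl}_p)$ with zero differential. So $\hat x\in Z^0$, and $x\mapsto[\hat x]$ defines an embedding $\epsilon:\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow W$.

\emph{The reduction $H_{f_0}^\bullet$.} Let $d^0=d_{\mathfrak m_0}+\varphi^*_{\chi_0}\in C_0$. We define $H^\bullet_{f_0}(W)$ as the cohomology of $W\otimes F(\mathfrak m_0)$ with differential $\bigl((\epsilon\otimes1)d^0\bigr)_{(0)}$, and $H^\bullet_{f_0}(\mathcal V^\ell(\mathfrak{sl}_p))=H^\bullet(C_0)$; the chain map $\epsilon\otimes1$ induces $H^\bullet_{f_0}(\epsilon)$. This differential squares to zero. Indeed, $[D_1,D_2]=(D_1\iota(d^0))_{(0)}=0$ by \eqref{eq:D12}, hence $D_2^2=D^2-D_1^2-[D_1,D_2]=0$; and since $\iota(C_0)\subset Z^0\otimes F(\mathfrak m_0)$, the differential of $W\otimes F(\mathfrak m_0)$ is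 induced by the restriction of $D_2$ to $Z^0\otimes F(\mathfrak m_0)$.

\emph{The zigzag.} There is no direct map between $C$ and $W\otimes F(\mathfrak m_0)$, so we pass through a truncation of $C_1$. Let
\[
T=C_1^{<0}\oplus Z^0,\qquad T'=C_1^{<0}\oplus D_1C_1^{-1}.
\]
Both are subcomplexes of $C_1$. A product of elements of charge $\le0$ has negative charge unless both have charge $0$, so $T$ is a vertex subalgebra; and $T'$ is an ideal of $T$, because $a_{(n)}D_1c=D_1(a_{(n)}c)$ for $a\in Z^0$. We have $T/T'=W$. As $\iota(d^0)\in T\otimes F(\mathfrak m_0)$, the operator $D_2$ preserves $T\otimes F(\mathfrak m_0)$ and its ideal $T'\otimes F(\mathfrak m_0)$. We obtain vertex algebra chain maps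
\begin{equation}\label{eq:zigzag}
C\hookleftarrow T\otimes F(\mathfrak m_0)\twoheadrightarrow W\otimes F(\mathfrak m_0),
\end{equation}
where the first two terms carry $D$. We show that both are quasi-isomorphisms. Let $(q_1,q_0)$ be the charges in $C_1$ and in $F(\mathfrak m_0)$, so that $D_1$ and $D_2$ have bidegrees $(1,0)$ and $(0,1)$. The charge $q_0$ is unbounded in both directions, so a bound on $q_1$ is needed.

\begin{lemma}\label{lem:elim}
Let $E=\bigoplus E^{q_1,q_0}$ be a bigraded space with operators $D_1,D_2$ of bidegrees $(1,0),(0,1)$ such that $D_1^2=0$ and $D=D_1+D_2$ satisfies $D^2=0$. If $(E,D_1)$ is acyclic and $q_1$ is bounded below on $E$, then $(E,D)$ is acyclic.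
\end{lemma}

\begin{proof}
Let $c\ne0$ be a $D$-cocycle of total charge $j$, and let $c_0$ be its nonzero component with the smallest $q_0$. The component of $Dc$ with that $q_0$ is $D_1c_0$, so $c_0=D_1b$ with $b$ of bidegree $(j-q_0-1,q_0)$. The cocycle $c-Db=(c-c_0)-D_2b$ has only components with larger $q_0$, hence smaller $q_1=j-q_0$. Since $q_1$ is bounded below, finitely many steps reduce $c$ to $0$.
\end{proof}

The cokernel of the left map in \eqref{eq:zigzag} is $(C_1/T)\otimes F(\mathfrak m_0)$, on which $q_1\ge0$. The complex $C_1/T$ is $C_1^0/Z^0\to C_1^1\to C_1^2\to\cdots$; the first map is injective, and the cohomology in charge $j\ge1$ is $H^j(C_1)=0$. By Lemma~\ref{lem:elim} the cokernel is $D$-acyclic.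

The kernel of the right map is $T'\otimes F(\mathfrak m_0)$. Here $q_1$ is not bounded below, and we cut it off with the filtration $F$. Let $I_1\subset C_1$ be the subcomplex of Section~\ref{sec:filt}. By Proposition~\ref{prop:I}(a), $T'\subset I_1$. Let $c\in F_NC_1\cap T'$ be a cocycle of charge $j\le0$. By Proposition~\ref{prop:I}(c), $c=D_1b$ with $b\in F_NC_1\cap I_1$ of charge $j-1<0$, so $b\in F_NC_1\cap T'$. Thus $F_NC_1\cap T'$ is $D_1$-acyclic for all $N$. Let $F(\mathfrak m_0)_{[i]}$ be the span of the monomials with exactly $i$ letters $\varphi$. Then $F_NC=\bigoplus_iF_{N-i}C_1\otimes F(\mathfrak m_0)_{[i]}$, and expanding in the monomial basis of $F(\mathfrak m_0)$ gives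
\[
E_N:=F_NC\cap\bigl(T'\otimes F(\mathfrak m_0)\bigr)=\bigoplus_i\,(F_{N-i}C_1\cap T')\otimes F(\mathfrak m_0)_{[i]}.
\]
The left side is $D$-stable by Lemma~\ref{lem:filt}(e). The right side is bigraded, $D_1$-stable and $D_1$-acyclic, and $q_1\ge-N$ on it because at most $N$ letters $\varphi$ occur. By Lemma~\ref{lem:elim} each $E_N$ is $D$-acyclic, and so is their union $T'\otimes F(\mathfrak m_0)$.

Therefore $H^\bullet_{f_0}(W)\cong H^\bullet(C)=H^\bullet(\mathfrak m,\chi)$ as vertex algebras. By Propositions~\ref{prop:m} and~\ref{prop:vanish}, this vanishes in charge $j\ne0$ and is $\mathcal W^k(\mathfrak{sl}_n,f_2)$ in charge $0$. Finally, $\iota$ factors through $T\otimes F(\mathfrak m_0)$, and its composites with the two maps of \eqref{eq:zigzag} are $\iota:C_0\to C$ and $\epsilon\otimes1$. So under the isomorphism just constructed, the map $H^0(\iota)$ of Theorem~\ref{thm:A} is $H^0_{f_0}(\epsilon)$. This completes the proof of Theorem~\ref{thm:B}. \qed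

\begin{thebibliography}{9}
\bibitem{RBS} \emph{Reduction by stages for W-algebras and applications}, \texttt{https://github.com/thibjrd/thibjrd.github.io}.
\end{thebibliography}
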